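\title{Sporadic points with rational $j$-invariant on infinitely many modular curves $X_1(N)$}

\begin{abstract}
A closed point $x$ of a curve over $\mathbb{Q}$ is sporadic if the curve has only finitely many closed points of degree at most $\deg x$. We show that $X_1(N)$ has a non-cuspidal, non-CM sporadic point with rational $j$-invariant for every $N=37m$ with $30\nmid m$; so such points do not disappear when the level is large. These points lie above a point of degree dividing $6$ on $X_1(37)$. The main tool is a finiteness theorem: if $N\ge5$ and the prime $p$ does not divide $N$, then over any number field $X_1(N)$ has only finitely many points of degree less than $\frac{p-1}{12(p+1)^2}\deg(X_1(N)\to X(1))$. Its proof reduces modulo $p$ and counts the fixed points of a twisted Frobenius map. The same count gives a lower bound for the geometric gonality of $X_1(N)$ that is attained for $N=25$.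
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
A \emph{curve} over a field is smooth, projective and geometrically connected. If $C$ is a curve over a number field $K$, a closed point $x$ of $C$ is a Galois orbit in $C(\overline K)$, and its degree $\deg x=[K(x):K]$ is the size of the orbit. A closed point $x$ of a curve $C$ over $\mathbb{Q}$ is \emph{sporadic} if $C$ has only finitely many closed points of degree at most $\deg x$.

The definition compares $\deg x$ with the first degree in which points are plentiful. If $C(\mathbb{Q})$ is infinite, no point is sporadic; if $C(\mathbb{Q})$ is finite, every rational point is. If $C$ has a nonconstant function of degree $D$ defined over $\mathbb{Q}$, then each of its fibers over $\mathbb{P}^1(\mathbb{Q})$ contains a closed point of degree at most $D$, so a sporadic point has degree less than $D$.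

Let $X_1(N)$ be the modular curve over $\mathbb{Q}$ whose non-cuspidal points are the isomorphism classes of pairs $(E,P)$, with $E$ an elliptic curve and $P$ a point of order $N$ on $E$. A non-cuspidal point $x$ is \emph{CM} if $E$ has complex multiplication and \emph{non-CM} otherwise, and $j(x)$ is the $j$-invariant of $E$. The following question is posed in \cite{WIN4}.

\medskip
\noindent\textbf{Question.} \emph{Is there an absolute constant $C$ such that, for $N>C$, the curve $X_1(N)$ has no non-cuspidal, non-CM sporadic point $x$ with $j(x)\in\mathbb{Q}$?}
\medskip

From now on $N\ge5$. Put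
\[
I_N=\frac{N^2}{2}\prod_{\ell\mid N}\bigl(1-\ell^{-2}\bigr).
\]
Over an algebraically closed field of characteristic not dividing $N$ we have $E[N]\cong(\mathbb{Z}/N)^2$, so $E$ has $2I_N$ points of order $N$. In characteristic $0$ a curve with $j\ne0,1728$ has automorphism group $\{\pm1\}$, so the map $j\colon X_1(N)\to X(1)=\mathbb{P}^1$ has degree $I_N$. Hence every sporadic point of $X_1(N)$ has degree less than $I_N$, and the natural measure of a point $x$ is the ratio $\deg x/I_N$.

Complex multiplication makes this ratio small. Take $E\colon y^2=x^3-x$, whose automorphism $[i]\colon(x,y)\mapsto(-x,iy)$ is defined over $\mathbb{Q}(i)$, and a prime $\ell=a^2+b^2$. The kernel of $a+b[i]$ has order $\ell$ and is stable under $\operatorname{Gal}(\overline{\mathbb{Q}}/\mathbb{Q}(i))$, so a generator $P$ gives a point of $X_1(\ell)$ of degree at most $2\cdot\frac{\ell-1}{2}$ and ratio at most $\frac{2}{\ell+1}$. By Theorem~\ref{thm:finite} below it is sporadic once $\ell>215$. This is why the question excludes CM points.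

Now let $E$ be a non-CM curve over $\mathbb{Q}$. The degree of the point $(E,P)$ is the size of the Galois orbit of $\{\pm P\}$. If the Galois group is transitive on the points of order $N$, the ratio is $1$ and the point is not sporadic. No endomorphism constrains the Galois action, so one would guess that small orbits are accidents of small level, and that the answer is yes.

This guess overlooks that an accident at one level is inherited by all multiples of that level. Let $N=Mm$ with $M\ge5$, and let $\pi\colon X_1(N)\to X_1(M)$ be the map $(E,Q)\mapsto(E,mQ)$. It commutes with $j$, so it has degree $I_N/I_M$. If $y$ is a closed point above $x$, the orbit $y$ lies in the preimage of the orbit $x$, and therefore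
\begin{equation}\label{eq:ratio}
\frac{\deg y}{I_N}\le\frac{\deg x}{I_M}.
\end{equation}
If $X_1(N)$ has only finitely many points of degree less than $cI_N$, with $c$ independent of $N$, then a single point of ratio less than $c$ produces sporadic points at all levels above it. The question becomes a contest between two constants. We exhibit a point of ratio at most $1/114$ and prove finiteness with $c=1/108$ when $30\nmid N$.

\subsection*{Results}

\begin{theorem}\label{thm:main}
There is a non-cuspidal, non-CM closed point $x\in X_1(37)$ with $j(x)\in\mathbb{Q}$ and $\deg x\mid 6$. For every $m\ge1$ with $30\nmid m$, every closed point of $X_1(37m)$ above $x$ is sporadic. Hence the constant $C$ of the Question does not exist. Moreover, the set of $N$ for which $X_1(N)$ has a non-cuspidal, non-CM sporadic point with rational $j$-invariant has lower density at least $\frac{29}{1110}$.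
\end{theorem}

Here ``above'' refers to the map $(E,Q)\mapsto(E,mQ)$, and the lower density of a set $\mathcal{N}$ of positive integers is $\liminf_{B\to\infty}\#\{N\in\mathcal{N}:N\le B\}/B$. We do not settle whether the points above $x$ at the levels $37m$ with $30\mid m$ are sporadic.

\begin{theorem}\label{thm:finite}
Let $N\ge5$, let $p\nmid N$ be a prime, and let $K$ be a number field. If
\[
d<\frac{p-1}{12(p+1)^2}\,I_N,
\]
then $X_1(N)_K$ has only finitely many closed points of degree at most $d$ over $K$. The constant is $\frac1{108},\frac1{96},\frac1{108}$ for $p=2,3,5$. Hence if $30\nmid N$, it suffices that $d<I_N/108$.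
\end{theorem}

The \emph{gonality} $\operatorname{gon}_L C$ of a curve $C$ over an algebraically closed field $L$ is the least degree of a nonconstant function on $C_L$. The last result is not needed for the Question; it comes from the same count.

\begin{theorem}\label{thm:gon}
Let $N\ge5$ and let $p\nmid N$ be a prime. Then $\operatorname{gon}_{\overline{\mathbb{Q}}}X_1(N)\ge\frac{p-1}{12(p^2+1)}I_N$. If $6\nmid N$, this gives $\operatorname{gon}_{\overline{\mathbb{Q}}}X_1(N)\ge I_N/60$, with equality for $N=25$.
\end{theorem}

\subsection*{The method}
By a theorem of Faltings, infinitely many points of degree at most $d$ force a family of effective divisors of degree at most $d$, parameterized either by $\mathbb{P}^1$ or by a nonzero abelian variety. Both kinds of family survive reduction modulo $p$ (Section~\ref{sec:reduction}). In characteristic $p$ the curve has a self-map $\Phi$ of degree $p^2$, a twist of Frobenius, that fixes all $\frac{p-1}{12}I_N$ supersingular points (Section~\ref{sec:frob}). A family of divisors of degree $d$ bounds the number of fixed points of $\Phi$: by $(p^2+1)d$ for a pencil, and by $(p+1)^2d$ for an abelian variety (Section~\ref{sec:fixed}).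 The second bound is the heart of the paper; Remark~\ref{rem:cheap} explains why the first does not suffice. Section~\ref{sec:37} constructs the point $x$ and proves Theorem~\ref{thm:main}, and Section~\ref{sec:gon} proves Theorem~\ref{thm:gon}.

\section{A twisted Frobenius and the supersingular points}\label{sec:frob}

We recall the integral model, due to Igusa, Deligne--Rapoport and Katz--Mazur. For $N\ge5$ the curve $X_1(N)$ extends to a smooth proper curve over $\mathbb{Z}[1/N]$ with geometrically connected fibers. For an algebraically closed field $L$ of characteristic not dividing $N$, its non-cuspidal $L$-points are the isomorphism classes of pairs $(E,P)$ over $L$, and an automorphism $\sigma$ of $L$ acts by $(E,P)\mapsto(E^\sigma,P^\sigma)$. For $a$ prime to $N$ there is a \emph{diamond automorphism} $\langle a\rangle\colon(E,P)\mapsto(E,aP)$.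

To count points of $X_1(N)$ above a given $E$ we need to know how $\operatorname{Aut}(E)$ acts on points of order $N$. The following lemma is used again in Section~\ref{sec:37}.

\begin{lemma}\label{lem:aut}
Let $E$ be an elliptic curve over an algebraically closed field and $\alpha\in\operatorname{Aut}(E)$. Then $\alpha$ has order $1,2,3,4$ or $6$. If $\alpha\ne1$, then $\alpha$ fixes no point of finite order $N\ge5$.
\end{lemma}

\begin{proof}
Let $\hat\alpha$ be the dual isogeny and $t=\alpha+\hat\alpha\in\mathbb{Z}$. Then $\alpha^2-t\alpha+1=0$ and $\deg(1\mp\alpha)=2\mp t\ge0$, so $|t|\le2$. If $t=\pm2$, then $\deg(1\mp\alpha)=0$ and $\alpha=\pm1$. If $t=-1,0,1$, then $\alpha^3=1$, $\alpha^2=-1$, $\alpha^3=-1$, respectively. For $\alpha\neq1$ the isogeny $1-\alpha$ is nonzero of degree $2-t\le4$, so its kernel, the group of points fixed by $\alpha$, has at most $4$ elements.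
\end{proof}

Fix a prime $p\nmid N$ and put $k=\overline{\mathbb{F}}_p$, $q=p^2$, $X_k=X_1(N)_k$. Let $F\colon X_k\to X_k$ be the $k$-linear $q$-Frobenius of the $\mathbb{F}_p$-model: in coordinates defined over $\mathbb{F}_p$ it raises each coordinate to the $q$-th power. It is a $k$-morphism of degree $q$, bijective on $k$-points, and it acts on $X_k(k)$ as the automorphism $a\mapsto a^q$ of $k$ does. Thus $F(E,P)=(E^{(q)},P^{(q)})$, where $P^{(q)}$ is the image of $P$ under the Frobenius isogeny $\operatorname{Fr}_q\colon E\to E^{(q)}$.

Recall that $E/k$ is \emph{supersingular} if multiplication by $p$ is purely inseparable, and that the Eichler--Deuring mass formula states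
\[
\sum_{E\ \text{supersingular}}\frac1{|\operatorname{Aut}E|}=\frac{p-1}{24},
\]
the sum being over isomorphism classes. Let $E$ be supersingular. A purely inseparable map of degree $q$ factors through $\operatorname{Fr}_q$ \cite[II.2.12]{Silverman}, so $[p]=\alpha\circ\operatorname{Fr}_q$ with $\alpha\colon E^{(q)}\to E$ of degree $1$, an isomorphism of elliptic curves. Then $\alpha(P^{(q)})=pP$, that is,
\begin{equation}\label{eq:ssfrob}
F(E,P)=(E,pP)=\langle p\rangle(E,P).
\end{equation}
So $F$ need not fix the supersingular points: if $\operatorname{Aut}(E)=\{\pm1\}$, it fixes $(E,P)$ only when $p\equiv\pm1\pmod N$. But the discrepancy is the same automorphism $\langle p\rangle$ for all of them, and we remove it. Define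
\[
\Phi=\langle p\rangle^{-1}\circ F\colon X_k\to X_k .
\]
This is a $k$-morphism of degree $q$, bijective on $k$-points. The hypothesis $p\nmid N$ is needed both for the smooth reduction $X_k$ and for $\langle p\rangle$.

\begin{lemma}\label{lem:ss}
The map $\Phi$ has at least $\frac{p-1}{12}I_N$ fixed points.
\end{lemma}

\begin{proof}
By \eqref{eq:ssfrob}, $\Phi$ fixes every point $(E,P)$ with $E$ supersingular. By Lemma~\ref{lem:aut}, and because $N\ge5$, the group $\operatorname{Aut}(E)$ acts freely on the $2I_N$ points of order $N$, so $X_k$ has $2I_N/|\operatorname{Aut}E|$ points above $E$. The mass formula gives $2I_N\cdot\frac{p-1}{24}$ points in all.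
\end{proof}

\section{Families of divisors bound the number of fixed points}\label{sec:fixed}

This section uses only the following properties of $\Phi$. Let $k$ be an algebraically closed field, $X$ a curve over $k$, and $\Phi\colon X\to X$ a morphism of degree $q>1$ that is bijective on $k$-points. For $j\ge1$ the map $\Phi^j$ has degree $q^j>1$, so it is not the identity, and its fixed points form a proper closed subset of $X$, a finite set. Let $n$ be the number of fixed points of $\Phi$. We identify varieties over $k$ with their sets of $k$-points.

The model to keep in mind is a curve over $\mathbb{F}_q$ with its Frobenius map, where $n=\#X(\mathbb{F}_q)$. A map $X\to T$ of degree $D$ defined over $\mathbb{F}_q$ gives $n\le D\cdot\#T(\mathbb{F}_q)$, which is $(q+1)D$ for $T=\mathbb{P}^1$ and at most $(1+\sqrt q)^2D$ for an elliptic curve $T$, by Hasse's bound. Our maps will be reductions of maps over a number field that we do not control, so they have no compatibility with $\Phi$. The point of this section is that the two bounds hold anyway: one compares the map with its composite with $\Phi$.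

\subsection*{Pencils}

\begin{lemma}\label{lem:pencil}
If $X$ has a nonconstant function $h$ of degree $D$, then $n\le(q+1)D$.
\end{lemma}

\begin{proof}
The map $h\circ\Phi$ has degree $qD\ne D$, so $h\circ\Phi\ne h$, and the image of $(h,h\circ\Phi)\colon X\to\mathbb{P}^1\times\mathbb{P}^1$ is not contained in the diagonal. The diagonal has class $(1,1)$, so its pullback is an effective divisor on $X$ of degree $D+qD$. It contains every fixed point of $\Phi$.
\end{proof}

\subsection*{The smallest abelian case}

\begin{example}\label{ex:elliptic}
Let $f\colon X\to T$ be a map of degree $\delta\ge1$ to an elliptic curve. We show that $n\le\delta(1+\sqrt q)^2$. For any morphism $g\colon X\to T$ put $\deg g=\deg g^*\mathcal{O}([0])$, which is the usual degree if $g$ is nonconstant and $0$ otherwise. Let $\xi$ be the Weierstrass function of degree $2$ on $T$, with double pole at $0$. The function $(s,s')\mapsto\xi(s)-\xi(s')$ on $T\times T$ has divisor $\{s+s'=0\}+\{s-s'=0\}-2(\{0\}\times T)-2(T\times\{0\})$. Pulling back the resulting isomorphism of line bundles along $(g,g')$ gives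
\[
\deg(g+g')+\deg(g-g')=2\deg g+2\deg g' .
\]
So $\deg$ is a nonnegative quadratic form on the group of morphisms $X\to T$, and $\sqrt{\deg}$ satisfies the triangle inequality. Apply it to $g=f\circ\Phi-f$:
\[
0<\sqrt{q\delta}-\sqrt\delta\le\sqrt{\deg g}\le\sqrt{q\delta}+\sqrt\delta .
\]
Thus $g$ is nonconstant of degree at most $\delta(1+\sqrt q)^2$, and it sends every fixed point of $\Phi$ to $0$.
\end{example}

To generalize, read the example on the surface $X\times T$. The graph $Y$ of $f$ is the pullback of $[0]$ under $(x,s)\mapsto s-f(x)$, so its intersection number with the graph of $g'$ is $\deg(g'-f)$. With $Y'=(\Phi\times1)^*Y$, the graph of $f\circ\Phi$, we get $Y\cdot Y'=\deg(f\circ\Phi-f)$ and $Y^2=0$. The curves $Y$ and $Y'$ meet above each fixed point, and the triangle inequality is an instance of the Hodge index theorem.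

\subsection*{Families over an abelian variety}
The family that Faltings' theorem supplies need not be the family of fibers of a map. The base $T$ may have dimension greater than one, and a point of $X$ may lie on many members. We therefore replace the graph by a divisor on $X\times T$ and cut down to a surface.

We use the following facts about a smooth projective surface $\Sigma$ over $k$. The intersection number of divisors is symmetric, bilinear and invariant under algebraic equivalence. If $C$ is an irreducible curve on $\Sigma$, then $C\cdot D$ is the degree of $\mathcal{O}(D)$ on $C$, which is nonnegative if $D$ is effective and does not contain $C$. If effective divisors $Y,Y'$ meet in a finite set, then $Y\cdot Y'=\sum_z\dim_k\mathcal{O}_{\Sigma,z}/(y,y')$, where $y,y'$ are local equations at $z$. If $\varphi\colon\Sigma\to\Sigma$ is finite of degree $q$, then $\varphi^*D\cdot\varphi^*D'=q\,D\cdot D'$. Finally, the Hodge index theorem: if $A$ is ample and $D\cdot A=0$, then $D^2\le0$.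

\begin{proposition}\label{prop:abelian}
Let $T$ be an abelian variety over $k$ of dimension $b\ge1$. Let $\mathcal{E}$ be an effective divisor on $X\times T$ such that $\mathcal{O}(\mathcal{E})$ has degree $\delta$ on the fibers $X\times\{s\}$ and the class map
\[
T\to\operatorname{Pic}(X),\qquad s\mapsto\bigl[\mathcal{O}(\mathcal{E})|_{X\times\{s\}}\bigr]
\]
is nonconstant. Then $n\le\delta(1+\sqrt q)^2$.
\end{proposition}

\begin{proof}
Write $\varphi=\Phi\times1$, on $X\times T$ and later on $X\times Z$. It is finite of degree $q$ and bijective, hence a homeomorphism.

\medskip\noindent\emph{Step 1: a component that moves.}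
We want to intersect $\mathcal{E}$ with $\varphi^*\mathcal{E}$, and the difficulty is that the two may share components: $\varphi$ preserves every divisor $X\times G$, and it preserves $\{x\}\times T$ when $x$ is fixed. Such components do not move the class. Indeed, $\{x\}\times T$ contributes the constant class $[x]$, and $X\times G$ is pulled back from $T$ and contributes the trivial class. Since the class map is nonconstant, $\mathcal{E}$ has a prime component $\mathcal{D}$ of neither form. It is irreducible of dimension $b$ and has the following properties.
\begin{enumerate}
\item[(a)] $\mathcal{D}$ surjects onto $T$. Otherwise its image $G$ is closed and irreducible of dimension at most $b-1$, and $\mathcal{D}\subset X\times G$ forces $\mathcal{D}=X\times G$ by dimension.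
\item[(b)] For every $x\in X$ the set $\Theta_x=\{s:(x,s)\in\mathcal{D}\}$ is neither empty nor all of $T$. If $\mathcal{D}$ did not surject onto $X$, its image would be a point $x'$ and $\mathcal{D}\subset\{x'\}\times T$; if $\Theta_x=T$, then $\{x\}\times T\subset\mathcal{D}$. In both cases equality holds by dimension.
\item[(c)] The set $S=\{s:X\times\{s\}\subset\mathcal{D}\}$ is closed, because its complement is the image of the open set $(X\times T)\setminus\mathcal{D}$ under the open map $X\times T\to T$, and $S\neq T$. By (a), $\mathcal{D}\setminus(X\times S)$ is nonempty, hence dense in $\mathcal{D}$.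
\item[(d)] The degree $\delta_1$ of $\mathcal{O}(\mathcal{D})$ on the fibers $X\times\{s\}$ satisfies $1\le\delta_1\le\delta$. The degree does not depend on $s$, since $T$ is connected. For general $s$ every component of $\mathcal{E}$ restricts to an effective divisor on $X\times\{s\}$, so $\delta_1\le\delta$, and the restriction of $\mathcal{D}$ is nonzero by (a).
\end{enumerate}

\medskip\noindent\emph{Step 2: $\varphi^{-1}\mathcal{D}\ne\mathcal{D}$.}
Suppose the two sets are equal. For $s\notin S$ the set $\{x:(x,s)\in\mathcal{D}\}$ has at most $\delta_1$ elements, and $\Phi$ maps it injectively into itself, so $\Phi$ permutes it. Each of its points is then fixed by $\Phi^j$ for some $1\le j\le\delta_1$. The set $\Omega\subset X$ of all such points is finite, and $\mathcal{D}\setminus(X\times S)\subset\Omega\times T$. By (c), $\mathcal{D}\subset\Omega\times T$, and by irreducibility $\mathcal{D}$ lies over a single point of $X$, against (b). Since $\varphi$ is a homeomorphism, $\varphi^{-1}\mathcal{D}$ is irreducible of dimension $b$. Hence $V=\mathcal{D}\cap\varphi^{-1}\mathcal{D}$ has dimension at most $b-1$.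

\medskip\noindent\emph{Step 3: restriction to a surface.}
We choose a smooth connected curve $Z\subset T$ such that $V\cap(X\times Z)$ is finite. If $b=1$, take $Z=T$. If $b\ge2$, let $|H|$ be a very ample linear system on $T$ and choose members $H_1,\dots,H_{b-1}$ one after another, with $T_0=T$ and $T_i=H_1\cap\dots\cap H_i$. By Bertini's theorem for very ample systems, valid in every characteristic, $T_i$ is smooth and connected of dimension $b-i$ for general $H_i$. Pick a point $(x,s)$ on each component of $V\cap(X\times T_{i-1})$; a general $H_i$ avoids these finitely many $s$, so $X\times H_i$ contains no component, and the dimension drops by at least one. After $b-1$ steps, $Z=T_{b-1}$ has the required property.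

If $X\times Z$ were contained in $\mathcal{D}$, it would be contained in $V$. So $\mathcal{D}$ restricts to an effective divisor $Y$ on the surface $X\times Z$. Put $Y'=\varphi^*Y$. As a set, $Y\cap Y'=V\cap(X\times Z)$, which is finite. Let $\mathsf{a}$ and $\mathsf{b}$ be the classes of $\{x\}\times Z$ and $X\times\{s\}$, so that $\mathsf{a}^2=\mathsf{b}^2=0$ and $\mathsf{a}\cdot\mathsf{b}=1$. Then $Y\cdot\mathsf{b}=\delta_1$. Put $e=Y\cdot\mathsf{a}$; it counts the members of the family over $Z$ that pass through a given point of $X$, and it is $1$ in Example~\ref{ex:elliptic}. By (b), $\mathcal{D}$ restricts on $\{x\}\times T$ to a nonzero effective divisor, and $e$ is its degree on $Z$: its degree if $b=1$, its intersection number with $H^{b-1}$ if $b\ge2$. So $e\ge1$.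

\medskip\noindent\emph{Step 4: $Y\cdot Y'\ge ne$.}
Let $x$ be a fixed point of $\Phi$ and $t$ a local parameter of $X$ at $x$. The map $\varphi$ restricts to the identity on $\{x\}\times Z$. This curve is not contained in $Y$, for otherwise it would lie in $Y'$ as well and $Y\cap Y'$ would be infinite. Let $y$ be a local equation of $Y$ at $z=(x,s)$. Since $\varphi(z)=z$, the function $y'=\varphi^*y$ is a local equation of $Y'$ at $z$, and $y,y'$ have the same restriction to $\{x\}\times Z$, whose ideal at $z$ is $(t)$. So $y'-y\in(t)$ and $(y,y')\subset(y,t)$, whence
\[
\dim_k\mathcal{O}_z/(y,y')\ge\dim_k\mathcal{O}_z/(y,t).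
\]
The sum of the right side over $s\in Z$ is $Y\cdot\mathsf{a}=e$. Different fixed points $x$ involve different points $z$, and all local intersection numbers are nonnegative.

\medskip\noindent\emph{Step 5: $Y^2\ge0$.}
The Hodge index theorem will bound $Y\cdot Y'$ in terms of $-Y^2$, so we need $Y^2$ not to be negative. This is where the group structure of $T$ enters: it lets us move $\mathcal{D}$. For $u\in T$ let $\mathcal{D}_u$ be the pullback of $\mathcal{D}$ under $(x,s)\mapsto(x,s+u)$; it is algebraically equivalent to $\mathcal{D}$. Let $C$ be a component of $Y$ and $(x,s)\in C$. By (b) there is $u$ with $s+u\notin\Theta_x$, that is, $(x,s)\notin\mathcal{D}_u$. Then $\mathcal{D}_u$ restricts to an effective divisor on $X\times Z$ that does not contain $C$, so $C\cdot Y=C\cdot\mathcal{D}_u|_{X\times Z}\ge0$. Sum over the components of $Y$ with their multiplicities.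

\medskip\noindent\emph{Step 6: the upper bound.}
We have $\varphi^*\mathsf{a}=q\mathsf{a}$ and $\varphi^*\mathsf{b}=\mathsf{b}$. Remove from $Y$ its part in the span of $\mathsf{a}$ and $\mathsf{b}$: put
\[
Y_0=Y-\delta_1\mathsf{a}-e\mathsf{b},\qquad Y_0'=\varphi^*Y_0=Y'-q\delta_1\mathsf{a}-e\mathsf{b}.
\]
Then $Y_0\cdot\mathsf{a}=e-e=0$ and $Y_0\cdot\mathsf{b}=\delta_1-\delta_1=0$. Since $\varphi^*$ multiplies intersection numbers by $q$, we get $qY_0'\cdot\mathsf{a}=Y_0'\cdot\varphi^*\mathsf{a}=0$, $Y_0'\cdot\mathsf{b}=Y_0'\cdot\varphi^*\mathsf{b}=0$ and $Y_0'^2=qY_0^2$. The class $\mathsf{a}+\mathsf{b}$ is ample, so the intersection form is negative semidefinite on the classes orthogonal to $\mathsf{a}$ and $\mathsf{b}$, and the Cauchy--Schwarz inequality gives $|Y_0\cdot Y_0'|\le\sqrt q\,|Y_0^2|$. From $Y^2=Y_0^2+2\delta_1e$ and Step~5 we get $|Y_0^2|=2\delta_1e-Y^2\le2\delta_1e$. Therefore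
\[
ne\le Y\cdot Y'=Y_0\cdot Y_0'+(\delta_1\mathsf{a}+e\mathsf{b})\cdot(q\delta_1\mathsf{a}+e\mathsf{b})\le 2\sqrt q\,\delta_1e+\delta_1e+q\delta_1e=\delta_1e(1+\sqrt q)^2 .
\]
Divide by $e\ge1$ and use $\delta_1\le\delta$.
\end{proof}

\begin{remark}\label{rem:hyp}
Without the hypothesis on the class map, $\mathcal{E}=\{x\}\times T$ has $\delta=1$ and carries no information about $n$. The hypothesis that $T$ is an abelian variety is used in an essential way only in Step~5. If instead $T=Z=X$ has genus $g$ and $Y$ is the diagonal, then $\delta_1=e=1$ and $Y^2=2-2g$, so $|Y_0^2|=2g$ and Step~6 gives only $n\le q+1+2g\sqrt q$, the shape of Weil's bound.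
\end{remark}

\section{Points of low degree and reduction modulo $p$}\label{sec:reduction}

Let $X=X_1(N)$, and let $p$, $k$, $q=p^2$, $X_k$, $\Phi$ be as in Section~\ref{sec:frob}, with $n$ the number of fixed points of $\Phi$. For a number field $K'$ we write $R$ for the local ring of $\mathcal{O}_{K'}$ at a place above $p$ and $\mathcal{X}=X_1(N)_R$, and we fix an embedding of the residue field $\kappa$ of $R$ in $k$. The scheme $\mathcal{X}$ is smooth and proper over the discrete valuation ring $R$, and $\mathcal{X}_k=X_k$. A scheme smooth over $R$ is regular, so on it every Weil divisor is Cartier.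

\begin{lemma}\label{lem:gonred}
We have $n\le(p^2+1)\operatorname{gon}_{\overline{\mathbb{Q}}}X$.
\end{lemma}

\begin{proof}
Let $h$ be a function of degree $D=\operatorname{gon}_{\overline{\mathbb{Q}}}X$, defined over a number field $K'$. The line bundle $L$ of its polar divisor has degree $D$ and the independent sections $1$ and $h$. The closure of the polar divisor in $\mathcal{X}$ is Cartier and extends $L$ to a line bundle $\mathcal{L}$ on $\mathcal{X}$. The degree is constant in a flat family and $h^0$ is upper semicontinuous, so $\mathcal{L}_k$ has degree $D$ and $h^0(\mathcal{L}_k)\ge2$. The quotient of two independent sections is a nonconstant function on $X_k$ of degree at most $D$. Apply Lemma~\ref{lem:pencil}.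
\end{proof}

When the gonality is large, infinitely many points of low degree must come from the Jacobian. Let $C$ be a curve over a number field $K$ with Jacobian $J$. The symmetric power $C^{(\delta)}$ is a projective variety whose $\overline K$-points are the effective divisors of degree $\delta$ on $C_{\overline K}$. It carries a universal effective Cartier divisor $\mathcal{U}\subset C\times C^{(\delta)}$, flat over $C^{(\delta)}$, whose fiber over a point $D$ is the divisor $D$. Faltings' theorem \cite{Faltings} states: if $W$ is a closed subvariety of an abelian variety over $K$, then $W(K)$ is contained in a finite union of translates of abelian subvarieties, each translate being contained in $W_{\overline K}$.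

\begin{lemma}\label{lem:family}
Suppose that $C$ has infinitely many closed points of degree $\delta$ and that $\operatorname{gon}_{\overline K}C>\delta$. Then there are a finite extension $K'/K$, a nonzero abelian subvariety $B\subset J_{K'}$ and an effective Cartier divisor $\mathcal{D}\subset C_{K'}\times B$ whose restrictions $D_s$ to the fibers $C\times\{s\}$ are effective divisors of degree $\delta$ with $[D_s]-[D_0]=s$ for all $s\in B(\overline K)$.
\end{lemma}

\begin{proof}
A closed point of degree $\delta$ is a Galois-stable effective divisor of degree $\delta$, so $C^{(\delta)}(K)$ is infinite. Fix one such divisor $D_*$ and let $\psi\colon C^{(\delta)}\to J$, $D\mapsto[D-D_*]$. It is injective on $\overline K$-points, because two distinct linearly equivalent effective divisors of degree $\delta$ would give a nonconstant function of degree at most $\delta$. So the closed subvariety $W=\psi(C^{(\delta)})$ has infinitely many $K$-points, and by Faltings' theorem $W_{\overline K}$ contains a translate $w+B$ with $B\neq0$.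

We need to invert $\psi$ over $w+B$ as a morphism. Let $\Pi\subset C^{(\delta)}_{\overline K}$ be the reduced preimage of $w+B$. The map $\Pi\to w+B$ is proper and bijective on points, hence finite. Since $w+B$ is irreducible, some component of $\Pi$ surjects onto it, and by injectivity that component is all of $\Pi$. In characteristic $0$ the degree of a finite surjective map of varieties is the number of points in a general fiber, so $\Pi\to w+B$ is birational. A finite birational map onto a normal variety is an isomorphism. We obtain a morphism $B\to C^{(\delta)}$, $s\mapsto D_s$, with $\psi(D_s)=w+s$, and we let $\mathcal{D}$ be the pullback of $\mathcal{U}$. All these data are defined over a finite extension $K'$ of $K$.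
\end{proof}

\begin{remark}\label{rem:cheap}
The family of Lemma~\ref{lem:family} produces a pencil at the cost of a factor $2$. The divisors $D_s+D_{-s}$ all have class $2[D_0]$. They are not all equal to $2D_0$, since only finitely many effective divisors are bounded by $2D_0$ while the $D_s$ are distinct. So $\operatorname{gon}_{\overline K}C\le2\delta$. For $C=X_1(N)$, Lemmas~\ref{lem:ss} and~\ref{lem:gonred} then give Theorem~\ref{thm:finite} with the constant $\frac{p-1}{24(p^2+1)}$. This equals $\frac1{120}$ for $p=2,3$ and decreases for $p\ge3$, so it loses the contest with $\frac1{114}$. Proposition~\ref{prop:abelian} replaces $2(p^2+1)$ by $(p+1)^2$, and this gain decides the Question.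
\end{remark}

It remains to reduce the family modulo $p$. Taking the closure of $\mathcal{D}$ is easy. The difficulty is to keep the class map from becoming constant in the special fiber, and for this we use a homomorphism $\rho$ that undoes the inclusion $B\subset J$ up to an integer. We recall four facts.
\begin{enumerate}
\item[(i)] Since $\mathcal{X}$ is a smooth proper curve over $R$ with geometrically connected fibers, $\mathcal{J}=\operatorname{Pic}^0_{\mathcal{X}/R}$ is an abelian scheme with generic fiber $J_{K'}$. A line bundle on $\mathcal{X}\times_R\mathcal{S}$ of degree $0$ on the fibers over $\mathcal{S}$ defines a morphism $\mathcal{S}\to\mathcal{J}$, which sends a geometric point to the class of the bundle on the fiber.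
\item[(ii)] (N\'eron--Ogg--Shafarevich.) Let $\ell\ne p$. An abelian variety $A$ over $K'$ extends to an abelian scheme over $R$ if and only if inertia acts trivially on the $\ell$-adic Tate module $V_\ell A$.
\item[(iii)] An abelian scheme $\mathcal{A}$ over $R$ is a N\'eron model: for $\mathcal{S}$ smooth over $R$, every morphism $\mathcal{S}_{K'}\to\mathcal{A}_{K'}$ extends to $\mathcal{S}\to\mathcal{A}$.
\item[(iv)] (Poincar\'e reducibility.) If $\iota\colon B\to A$ is the inclusion of an abelian subvariety, there are $\rho\colon A\to B$ and $m\ge1$ with $\rho\circ\iota=[m]$.
\end{enumerate}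

\begin{lemma}\label{lem:abred}
Suppose that $X_K$ has infinitely many closed points of degree $\delta$ and that $\operatorname{gon}_{\overline{\mathbb{Q}}}X>\delta$. Then $n\le\delta(p+1)^2$.
\end{lemma}

\begin{proof}
Take $K'$, $\iota\colon B\to J_{K'}$ and $\mathcal{D}$ from Lemma~\ref{lem:family}, and $\rho$, $m$ from (iv), enlarging $K'$ so that $\rho$ is defined over it. By (i) and (ii), inertia acts trivially on $V_\ell J\supset V_\ell B$, so $B$ extends to an abelian scheme $\mathcal{B}$ over $R$. Put $T=\mathcal{B}_k$, an abelian variety of dimension $\dim B\ge1$.

The scheme $\mathcal{X}\times_R\mathcal{B}$ is smooth over $R$. Let $\overline{\mathcal{D}}$ be the sum of the closures of the components of $\mathcal{D}$, with their multiplicities; it is an effective Cartier divisor. The special fiber $\mathcal{X}_\kappa\times\mathcal{B}_\kappa$ is a prime divisor and is not a component of $\overline{\mathcal{D}}$, because every component of $\overline{\mathcal{D}}$ meets the generic fiber. So $\overline{\mathcal{D}}$ restricts to an effective divisor on the special fiber and, after base change to $k$, to an effective divisor $\mathcal{E}$ on $X_k\times T$.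

The degree of $\mathcal{O}(\overline{\mathcal{D}})$ on the fibers of $\mathcal{X}\times_R\mathcal{B}\to\mathcal{B}$ is locally constant on $\mathcal{B}$. The scheme $\mathcal{B}$ is flat over $R$, so its generic fiber $B$ is dense and $\mathcal{B}$ is irreducible. Hence the degree is $\delta$ everywhere, in particular on the fibers $X_k\times\{s\}$.

Let $\mathcal{L}_0$ be the pullback of $\mathcal{O}(\overline{\mathcal{D}})$ to $\mathcal{X}$ along the zero section of $\mathcal{B}$. The bundle $\mathcal{O}(\overline{\mathcal{D}})\otimes\operatorname{pr}_1^*\mathcal{L}_0^{-1}$ has degree $0$ on all fibers and defines $c\colon\mathcal{B}\to\mathcal{J}$ by (i). On $B(\overline K)$ we have $c(s)=[D_s]-[D_0]=s$, so $c=\iota$ on the reduced scheme $B$. Extend $\rho$ to $\tilde\rho\colon\mathcal{J}\to\mathcal{B}$ by (iii). The morphisms $\tilde\rho\circ c$ and $[m]$ from $\mathcal{B}$ to $\mathcal{B}$ agree on the dense generic fiber; the source is reduced and the target is separated, so they are equal. Thus $\tilde\rho_k\circ c_k=[m]$ on $T$. This is surjective, whether or not $p$ divides $m$, and $\dim T\ge1$, so $c_k$ is nonconstant. The class map of $\mathcal{E}$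 is $c_k$ translated by the class of $(\mathcal{L}_0)_k$. Proposition~\ref{prop:abelian} applies with $\sqrt q=p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Suppose that $X_K$ has infinitely many closed points of degree at most $d$. If $\operatorname{gon}_{\overline{\mathbb{Q}}}X\le d$, Lemma~\ref{lem:gonred} gives $n\le(p^2+1)d\le(p+1)^2d$. Otherwise some $\delta\le d$ is the degree of infinitely many closed points and $\operatorname{gon}_{\overline{\mathbb{Q}}}X>\delta$, so Lemma~\ref{lem:abred} gives $n\le(p+1)^2\delta\le(p+1)^2d$. With Lemma~\ref{lem:ss} we get $\frac{p-1}{12}I_N\le(p+1)^2d$, which contradicts the hypothesis on $d$. The constants are $\frac1{12\cdot9}$, $\frac2{12\cdot16}$, $\frac4{12\cdot36}$ for $p=2,3,5$; each is at least $\frac1{108}$, and if $30\nmid N$ one of these primes does not divide $N$.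
\end{proof}

\section{The point on $X_1(37)$ and its lifts}\label{sec:37}

Write $G_{\mathbb{Q}}=\operatorname{Gal}(\overline{\mathbb{Q}}/\mathbb{Q})$ and $\mathcal{I}_\ell\subset G_{\mathbb{Q}}$ for an inertia group at $\ell$. We have $I_{37}=(37^2-1)/2=684$. If a non-CM curve $E_1/\mathbb{Q}$ has a $G_{\mathbb{Q}}$-stable subgroup $A_1$ of order $37$, then $G_{\mathbb{Q}}$ acts on $A_1$ by a character $\lambda_1\colon G_{\mathbb{Q}}\to\mathbb{F}_{37}^*$. Since $\operatorname{Aut}(E_1)=\{\pm1\}$, a generator $P$ of $A_1$ gives a closed point $x$ of $X_1(37)$ with
\begin{equation}\label{eq:degx}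
\deg x=\bigl|\operatorname{im}(\lambda_1)\cdot\{\pm1\}/\{\pm1\}\bigr| .
\end{equation}
A priori this only divides $18$, and $18/684=1/38$ is too large. The degree is cut down by ramification: away from $37$ the character $\lambda_1^{12}$ is unramified, and at $37$ one of the two ends of the isogeny has unramified character.

\begin{proposition}\label{prop:37}
There is a non-cuspidal, non-CM closed point $x\in X_1(37)$ with $j(x)\in\mathbb{Q}$ and $\deg x\mid6$.
\end{proposition}

\begin{proof}
\emph{The curve.} The non-cuspidal $\overline{\mathbb{Q}}$-points of $X_0(37)$ are the isomorphism classes of pairs $(E,A)$ with $A\subset E$ a subgroup of order $37$, compatibly with $G_{\mathbb{Q}}$. By \cite{MSD} (see also the table in \cite{Mazur}), $j_0=-7\cdot11^3=-9317$ is the $j$-invariant of a non-cuspidal rational point of $X_0(37)$. It is not one of the thirteen rational CM $j$-invariants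
\begin{gather*}
0,\ 1728,\ -3375,\ 8000,\ -32768,\ 54000,\ 287496,\ -12288000,\ 16581375,\\
-884736,\ -884736000,\ -147197952000,\ -262537412640768000 .
\end{gather*}
Among the curves over $\mathbb{Q}$ with invariant $j_0$ we need one with good reduction at $37$. Take
\[
E\colon y^2+xy=x^3-\frac{36}{j_0-1728}\,x-\frac1{j_0-1728},\qquad\Delta=\frac{j_0^2}{(j_0-1728)^3},\qquad j(E)=j_0 .
\]
Since $9317=37\cdot251+30$ and $1728-j_0=11045=37\cdot298+19$, the coefficients are $37$-integral and $\Delta$ is a $37$-adic unit.

The rational point of $X_0(37)$ is the class of $(E,A)$ for some $A\subset E(\overline{\mathbb{Q}})$ of order $37$. For $\sigma\in G_{\mathbb{Q}}$ the pairs $(E,\sigma A)$ and $(E,A)$ are isomorphic by an automorphism of $E$, which is $\pm1$, so $\sigma A=A$. Hence $E'=E/A$ is defined over $\mathbb{Q}$, and $E[37]/A\subset E'$ is a $G_{\mathbb{Q}}$-stable subgroup of order $37$. Let $\lambda$ and $\lambda'$ be the characters of $G_{\mathbb{Q}}$ on $A$ and on $E[37]/A$.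

\medskip\noindent\emph{Inertia at $37$.} For a curve over $\mathbb{Q}_{37}$ with good supersingular reduction, $\mathcal{I}_{37}$ acts irreducibly on the $37$-torsion \cite[Prop.~12]{Serre}. Since $A$ is stable, the reduction $\tilde E$ is ordinary. Then reduction maps $E[37]$ onto $\tilde E(\overline{\mathbb{F}}_{37})[37]$, a group of order $37$ on which $\mathcal{I}_{37}$ acts trivially; let $A_0$ be the kernel, of order $37$. If $A\ne A_0$, then $A$ maps isomorphically onto $E[37]/A_0$, and $\lambda|_{\mathcal{I}_{37}}=1$. If $A=A_0$, then $\lambda'|_{\mathcal{I}_{37}}=1$. Let $(E_1,A_1,\lambda_1)$ be $(E,A,\lambda)$ in the first case and $(E',E[37]/A,\lambda')$ in the second. Then $\lambda_1|_{\mathcal{I}_{37}}=1$. The curve $E_1$ is defined over $\mathbb{Q}$ and isogenous to $E$, so it is non-CM with rational $j$-invariant.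

\medskip\noindent\emph{Inertia at $\ell\neq37$.} Since $j_0\in\mathbb{Z}$, the curve $E$ has potentially good reduction at $\ell$. By the theorem of Serre and Tate, $\mathcal{I}_\ell$ then acts on the Tate module $T_{37}E$ through a finite group that embeds in the automorphism group of an elliptic curve over $\overline{\mathbb{F}}_\ell$. By Lemma~\ref{lem:aut}, the elements of this group have order dividing $12$. So $\sigma^{12}$ acts trivially on $E[37]$ for $\sigma\in\mathcal{I}_\ell$, hence on $A$ and on $E[37]/A$, and $\lambda_1^{12}|_{\mathcal{I}_\ell}=1$.

\medskip\noindent\emph{Conclusion.} The fixed field of $\ker\lambda_1^{12}$ is unramified at every finite prime, so it is $\mathbb{Q}$ by Minkowski's theorem, and $\lambda_1^{12}=1$. Thus $\operatorname{im}(\lambda_1)$ lies in the subgroup of order $12$ of the cyclic group $\mathbb{F}_{37}^*$ of order $36$. This subgroup contains $-1$, and its quotient by $\{\pm1\}$ has order $6$. By \eqref{eq:degx}, $\deg x$ divides $6$.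
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $x$ be the point of Proposition~\ref{prop:37}; its ratio is at most $6/684=1/114$. Let $N=37m$ with $30\nmid m$, so that $30\nmid N$, and let $y\in X_1(N)$ be a closed point above $x$. By \eqref{eq:ratio},
\[
\deg y\le\frac{I_N}{114}<\frac{I_N}{108}.
\]
By Theorem~\ref{thm:finite} with $K=\mathbb{Q}$ and $d=\deg y$, the point $y$ is sporadic. It has the same elliptic curve as $x$, so it is non-cuspidal and non-CM with $j(y)=j(x)\in\mathbb{Q}$. Such a $y$ exists because $X_1(N)\to X_1(37)$ is surjective. The levels $N=37^a$, $a\ge1$, show that $C$ does not exist. Finally, the set $\{N:37\mid N,\ 30\nmid N\}$ has density $\frac1{37}-\frac1{37\cdot30}=\frac{29}{1110}$.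
\end{proof}

\begin{remark}
The condition $30\nmid m$ marks the limit of this comparison. The function $(p-1)/(p+1)^2$ decreases for $p\ge3$, so for $p\ge7$ the constant of Theorem~\ref{thm:finite} is at most $\frac{6}{12\cdot64}=\frac1{128}<\frac1{114}$.
\end{remark}

\section{The gonality bound and the curve $X_1(25)$}\label{sec:gon}

\begin{proof}[Proof of Theorem~\ref{thm:gon}]
Lemmas~\ref{lem:ss} and~\ref{lem:gonred} give $\frac{p-1}{12}I_N\le n\le(p^2+1)\operatorname{gon}_{\overline{\mathbb{Q}}}X_1(N)$. The resulting constant is $\frac1{12\cdot5}=\frac1{60}$ for $p=2$ and $\frac2{12\cdot10}=\frac1{60}$ for $p=3$, and if $6\nmid N$ one of these primes does not divide $N$.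

For $N=25$ we have $I_{25}=\frac{625}2\cdot\frac{24}{25}=300$, so the gonality is at least $5$. We find a map of degree $5$ to a curve of genus $0$. The ten classes $a\in(\mathbb{Z}/25)^*$ with $a\equiv\pm1\pmod5$ give a group $G$ of diamond automorphisms. On a point $(E,P)$ with $\operatorname{Aut}(E)=\{\pm1\}$, $\langle a\rangle$ acts trivially only for $a=\pm1$, and $\langle-1\rangle$ is the identity, so $|G|=5$. The quotient map $X_1(25)_{\overline{\mathbb{Q}}}\to X_1(25)_{\overline{\mathbb{Q}}}/G$ has degree $5$. Over $\mathbb{C}$, the curve $X_1(25)$ is the quotient of the extended upper half-plane $\mathfrak{H}^*$ by $\Gamma_1(25)$, and the diamond automorphisms are induced by $\Gamma_0(25)$ through the lower right entry. So the quotient by $G$ is $H\backslash\mathfrak{H}^*$, where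
\[
H=\Bigl\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\operatorname{SL}_2(\mathbb{Z}):a\equiv d\equiv\pm1\pmod5,\ 25\mid c\Bigr\}.
\]
Conjugation by $\operatorname{diag}(5,1)$ fixes $a,d$ and sends $(b,c)$ to $(5b,c/5)$, so it carries $H$ onto $\pm\Gamma(5)$, and $z\mapsto5z$ induces an isomorphism $H\backslash\mathfrak{H}^*\cong X(5)(\mathbb{C})$. The cover $X(5)\to X(1)$ is Galois of degree $|\operatorname{SL}_2(\mathbb{F}_5)|/2=60$, with ramification indices $2,3,5$ above $j=1728,0,\infty$ and unramified elsewhere. The Riemann--Hurwitz formula gives
\[
2g-2=60\bigl(-2+\tfrac12+\tfrac23+\tfrac45\bigr)=-2,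
\]
so $g=0$. The genus does not change under extension of the base field, so $X_1(25)_{\overline{\mathbb{Q}}}/G\cong\mathbb{P}^1_{\overline{\mathbb{Q}}}$, and the gonality is exactly $5=I_{25}/60$.
\end{proof}

For $N=25$ and $p=2$ the chain of inequalities reads $25\le n\le5\cdot5$. So $\Phi$ has exactly $25$ fixed points, all supersingular, and Lemmas~\ref{lem:ss} and~\ref{lem:gonred} are both sharp in this case.

\begin{thebibliography}{9}

\bibitem{Faltings}
Faltings, \emph{The general case of S.~Lang's conjecture}, 1994.

\bibitem{Mazur}
Mazur, \emph{Rational isogenies of prime degree}, Invent. Math. 44, 1978.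

\bibitem{MSD}
Mazur and Swinnerton-Dyer, \emph{Arithmetic of Weil curves}, Invent. Math. 25, 1974.

\bibitem{Serre}
Serre, \emph{Propri\'et\'es galoisiennes\ldots}, 1972.

\bibitem{Silverman}
Silverman, \emph{AEC} (The Arithmetic of Elliptic Curves).

\bibitem{WIN4}
\emph{Women In Numbers 4}, \texttt{http://archytas.birs.ca/workshops/2017/17w5083/report17w5083.pdf}.

\end{thebibliography}
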